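# Haar equidistribution of the unitary classes attached to totally ramified even characters

## 1. The guess: Haar measure, whatever $f$ is

Let $k$ be a finite field with $q$ elements and characteristic $p$, let $\bar k$ be an algebraic closure, $k_m\subset\bar k$ the extension of degree $m$, and $\ell\neq p$ a prime. Let $f\in k[X]$ be squarefree and monic of degree $n\ge 3$, put $B=k[X]/(f)$, and let $u\in B$ be the image of $X$. A character $\chi$ of $B^\times$ is a character modulo $f$. It is **even** if it is trivial on $k^\times$. An even character that is "as ramified as possible" has an $L$-function which, up to normalization, is the characteristic polynomial of a unitary matrix of size $n-2$. We ask how these matrices are distributed when $q$ is large and $\chi$ varies.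

Here are the precise objects. Let $\mathbb B^\times$ be the algebraic group over $k$ with $\mathbb B^\times(k)=B^\times$. For a connected commutative algebraic group $H$ over $k$, the Lang map $x\mapsto F(x)x^{-1}$ is an $H(k)$-torsor over $H$. Pushing it out by a character $\chi$ of $H(k)$ gives a lisse rank-one $\overline{\mathbb Q}_\ell$-sheaf $\mathcal L_\chi$ on $H$, normalized so that the geometric Frobenius has trace $\chi(x)$ at $x\in H(k)$ and $\chi(\mathrm{Norm}\,x)$ at $x\in H(k_m)$. We fix $\iota:\overline{\mathbb Q}_\ell\cong\mathbb C$, take absolute values through $\iota$, and fix $q^{1/2}$ with $\iota(q^{1/2})>0$ (over $k_m$ we use its $m$-th power). This defines half Tate twists: $(1/2)$ multiplies Frobenius by $q^{-1/2}$.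

Write $A=\{a_1,\dots,a_n\}\subset\bar k$ for the zeros of $f$. If $f$ splits over $k_m$, then $\chi\circ\mathrm{Norm}$ is a character of $(k_m^\times)^n$, and $\chi_i$ denotes its $i$-th component. Pulling $\mathcal L_\chi$ back by $t\mapsto u-t$ gives $\mathcal L_{\chi(u-t)}$ on $\mathbb A^1[1/f]$, geometrically $\bigotimes_i\mathcal L_{\chi_i(a_i-t)}$. An even $\chi$ is **totally ramified** if all $\chi_i$ are nontrivial; the set of these is $\mathrm{TotRamEven}(k,f)$, abbreviated $\mathrm{TR}(k)$. For example, if $n=3$ and $f$ splits over $k$, even characters are triples $(\chi_1,\chi_2,\chi_3)$ of characters of $k^\times$ with product $1$. There are $(q-1)^2$ of them, and $(q-2)(q-3)$ are totally ramified.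

Let $C=\mathbb P^1[1/f]$ be $\mathbb P^1$ minus the zeros of $f$ and $j:\mathbb A^1[1/f]\hookrightarrow C$. We are given that $j_*\mathcal L_{\chi(u-t)}$ is lisse at $\infty$ for even $\chi$, and that for $\chi\in\mathrm{TR}(k)$ the group $H^1_c(C_{\bar k},j_*\mathcal L_{\chi(u-t)})$ is pure of weight one and of dimension $n-2$, with $H^2_c=0$. Put
$$N=n-2\ge1,\qquad d=n-1\ge 2.$$
So each $\chi\in\mathrm{TR}(k)$ has a class $\theta_{k,f,\chi}\in U(N)^\#$ (conjugacy classes of $U(N)$) with
$$\det(1-Z\sqrt q\,\theta_{k,f,\chi})=\det(1-Z\,\mathrm{Frob}_k\mid H^1_c(C_{\bar k},j_*\mathcal L_{\chi(u-t)})).$$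

The first guess is that nothing distinguishes these matrices from random unitary ones.

**Conjecture 6.3** (of "On A Question Of Keating And Rudnick")**.** Fix $n\ge3$ and a sequence $(k_i,f_i)$ with $k_i$ a finite field, of possibly varying characteristic, and $f_i\in k_i[X]$ squarefree monic of degree $n$. If $\#k_i$ is archimedeanly increasing to $\infty$, the collections $\{\theta_{k_i,f_i,\chi}\}_{\chi\in\mathrm{TotRamEven}(k_i,f_i)}$ become equidistributed in $U(n-2)^\#$ for the image of Haar measure.

The guess is correct, and these notes prove it. A first look at it needs one geometric picture.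

**The torus and the curve in it.** Let $T=\mathbb B^\times/\mathbb G_m$, a torus of dimension $d$. By Hilbert 90, $T(k)=B^\times/k^\times$, so even characters are exactly the characters of $T(k)$. Over $\bar k$, the map $g\mapsto(z_i)=(g(a_i))_i$ identifies $\mathbb B^\times$ with $\mathbb G_m^n$, and $T$ is the complement of the $n$ hyperplanes $z_i=0$ in $\mathbb P(B)=\mathbb P^{n-1}$. The linear embedding $\mathbb P^1\to\mathbb P(B)$, $t\mapsto[u-t]$, $\infty\mapsto[1]$, has $C$ as the preimage of $T$, because $u-t$ is invertible exactly when $f(t)\ne0$. So $C$ is a closed curve in $T$, and $\infty$ is the identity element. For even $\chi$ the sheaf $\mathcal L_\chi$ comes from $T$; its restriction to $C$ is lisse, so $j_*\mathcal L_{\chi(u-t)}=\mathcal L_\chi|_C$. Put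
$$\tau_\chi=\sum_{x\in C(k)}\chi(x),\qquad \chi(t)=\chi(u-t),\ \chi(\infty)=1 .$$
By the trace formula, $\tau_\chi=-q^{1/2}\,\mathrm{tr}\,\theta_{k,f,\chi}$ for $\chi\in\mathrm{TR}(k)$.

**The case $n=3$, $f$ split.** Put $\kappa=\frac{a_3-a_2}{a_1-a_2}$ and $z=\kappa\frac{a_1-x}{a_3-x}$. Then $z$ maps $a_1,a_2,a_3$ to $0,1,\infty$, and $1-z=(1-\kappa)\frac{a_2-x}{a_3-x}$ (both sides vanish at $a_2$, have a pole at $a_3$, and take the value $1-\kappa$ at $\infty$). Since $\chi_3=\overline{\chi_1\chi_2}$, we get $\chi_1(z)\chi_2(1-z)=\chi_1(\kappa)\chi_2(1-\kappa)\,\chi(x)$ for all $x\in C(k)$. Hence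
$$\tau_\chi=\bar\chi_1(\kappa)\bar\chi_2(1-\kappa)\sum_{z\ne0,1}\chi_1(z)\chi_2(1-z),$$
a Jacobi sum times a phase. For $n=3$ the guess says that these numbers, divided by $-\sqrt q$, fill the unit circle evenly.

## 2. Moments of order at most $n-1$, by unique factorization

We collect elementary facts, test the guess on moments, and find where counting stops.

**Counting characters.** Let $f=\prod f_i$ with $f_i$ irreducible of degree $d_i$. Then
$$\#T(k)=\frac{\prod(q^{d_i}-1)}{q-1}\ge(q-1)^d .\tag{2.1}$$
An even $\chi$ is not in $\mathrm{TR}(k)$ iff it is trivial on the image in $T(k)$ of some $k_{d_i}^\times=(k[X]/f_i)^\times$. This image has order $q^{d_i}-1$ if $f\ne f_i$ (it then meets the diagonal $k^\times$ trivially), and is all of $T(k)$ if $f=f_i$. Either way its order is at least $q-1$. So at most $n\,\#T(k)/(q-1)$ characters of $T(k)$ are outside $\mathrm{TR}(k)$. In particular, for $q\ge 2n+1$,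
$$\#\mathrm{TR}(k)\ge\tfrac12\#T(k),\qquad \#\mathrm{TR}(k)=\#T(k)(1+O_n(1/q)),\tag{2.2}$$
and $\mathrm{TR}(k_m)\neq\emptyset$ for $m$ large.

**Nontrivial characters.** Let $\lambda_i:\mathbb G_m\to T_{\bar k}$ be the image of the $i$-th coordinate of $\mathbb G_m^n$. Then $\lambda_i^*\mathcal L_\chi\cong\mathcal L_{\chi_i}$ geometrically, and $\prod\chi_i=1$ for even $\chi$. If all $\chi_i$ are trivial, then $\chi\circ\mathrm{Norm}=1$ over a splitting field; norms on the connected group $T$ are surjective by Lang's theorem, so $\chi=1$. Hence for $\chi\neq1$ some $\chi_i\ne1$, so $\mathcal L_\chi|_C$ is ramified at $a_i$ and geometrically nontrivial. Normalize $z_n=1$, so that $T_{\bar k}\cong\mathbb G_m^{d}$ and $\mathcal L_\chi=\boxtimes_{i<n}\mathcal L_{\chi_i}$. Some $\chi_i$ with $i<n$ is nontrivial, because $\prod\chi_i=1$. By Künneth and $H^*_c(\mathbb G_m,\mathcal L_{\chi_i})=0$ for $\chi_i\ne1$,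
$$H^*_c(T_{\bar k},\mathcal L_\chi)=0\qquad(\chi\neq1).\tag{2.3}$$

**Cohomology of $C$.** Let $\chi\ne1$. Then $H^0_c=0$ since $C$ is an affine curve, and $H^2_c=0$ since $\mathcal L_\chi|_C$ is of rank one and geometrically nontrivial. By tameness $\dim H^1_c=-(2-n)=N$. Put
$$V_\chi=H^1_c(C_{\bar k},\mathcal L_\chi)(1/2),\qquad \Theta_\chi=\mathrm{Frob}_k|V_\chi,\qquad \tau_\chi=-q^{1/2}\,\mathrm{tr}\,\Theta_\chi .\tag{2.4}$$
By Deligne's *Weil II* (cited as [D]) the eigenvalues of $\Theta_\chi$ have absolute value $\le1$, so $|\tau_\chi|\le N q^{1/2}$. If $\chi$ is totally ramified, $\Theta_\chi$ has the eigenvalues of $\theta_{k,f,\chi}$. Moreover $H^1_c(C_{\bar k},\mathcal L_\chi)=H^1(C_{\bar k},\mathcal L_\chi)$, because the sheaf is ramified at every puncture. Poincaré duality then says that cup product is a perfect Frobenius-equivariant pairing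
$$V_\chi\otimes V_{\bar\chi}\to H^2_c(C_{\bar k})(1)=\overline{\mathbb Q}_\ell .\tag{2.5}$$
So $\Theta_{\bar\chi}$ is the contragredient of $\Theta_\chi$, with the complex conjugate eigenvalues.

**First moment.** The only $x\in C(k)$ equal to $1$ in $T(k)$ is $\infty$. Orthogonality gives $\sum_{\chi}\tau_\chi=\#T(k)$, hence $\sum_{\chi\ne1}\tau_\chi=\#T(k)-\#C(k)$. The at most $n\#T(k)/(q-1)$ nontrivial characters outside $\mathrm{TR}(k)$ have $|\mathrm{tr}\,\Theta_\chi|\le N$, so
$$\sum_{\chi\in\mathrm{TR}(k)}\mathrm{tr}\,\theta_{k,f,\chi}=-q^{-1/2}(\#T(k)-\#C(k))+O_n(\#T(k)/q).$$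
Let $q\ge2n+1$. Since $\#C(k)\le q+1$ and $\#T(k)\ge(q-1)^2$, dividing by (2.2) gives
$$\frac1{\#\mathrm{TR}(k)}\sum_{\chi\in\mathrm{TR}(k)}\mathrm{tr}\,\theta_{k,f,\chi}=-q^{-1/2}+O_n(q^{-1}).\tag{2.6}$$
For $q\le2n$ with $\mathrm{TR}(k)\neq\emptyset$, (2.6) is trivial, since both $q$ and the average are bounded in terms of $n$. The Haar average is $0$: the guess survives, and no error better than $q^{-1/2}$ can be expected.

**The moments $|\mathrm{tr}\,\theta|^{2r}$ for $1\le r\le n-1$.** Let $R_r$ be the number of $(x,x')\in C(k)^r\times C(k)^r$ with $\prod x_i=\prod x_i'$ in $T(k)$. Since $\tau_{\bar\chi}=\overline{\tau_\chi}$, orthogonality gives $\sum_\chi|\tau_\chi|^{2r}=\#T(k)R_r$. The condition says that two polynomials of degree $\le r\le n-1$ (a point $\infty$ contributes the factor $1$) agree modulo $f$ up to a scalar. As the degrees are below $n$, they agree up to a scalar, and by unique factorization $x'$ is a permutation of $x$. So $R_r=r!\,q^r+O(q^{r-1})$. The trivial character contributes $\#C(k)^{2r}=q^{2r}+O(q^{2r-1})$,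 and the other characters outside $\mathrm{TR}(k)$ contribute $O(\#T(k)q^{r-1})$. Since $\#T(k)=q^{n-1}(1+O(1/q))$,
$$\frac1{\#\mathrm{TR}(k)}\sum_{\chi\in \mathrm{TR}(k)}|\mathrm{tr}\,\theta_{k,f,\chi}|^{2r}=r!-q^{\,r-n+1}+O_{n}(1/q).$$
So the limit is $r!$ for $r\le N$ and $r!-1$ for $r=N+1$. By Schur–Weyl duality, $\int_{U(N)}|\mathrm{tr}\,g|^{2r}dg$ is the sum of $(\dim S^\lambda)^2$ over partitions $\lambda$ of $r$ with at most $N$ rows, where $S^\lambda$ is the irreducible representation of the symmetric group attached to $\lambda$. It equals $r!$ for $r\le N$; for $r=N+1$ only the sign representation is missing, and the value is $r!-1$. The guess passes, and the correction $-1$ is exactly the trivial character.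

**Where counting stops.** Take $r=n$. The Haar value is $n!-1-(n-1)^2$, since the partitions $(1^n)$ and $(2,1^{n-2})$ are missing. Now there are solutions with $\prod(X-x_i)-c\prod(X-x_i')=c'f$ and $c'\ne0$, about which unique factorization says nothing. The bound $|\tau_\chi|\le Nq^{1/2}$ gives $R_n=\#C(k)^{2n}/\#T(k)+O(q^n)$, with a main term of order $q^{n+1}$. The guess asserts that the remainder is $(n!-1-(n-1)^2+o(1))q^n$. So one must know $R_n$ to within $o(q^n)$, beyond its main term, and the situation gets worse as $r$ grows. Nor can one directly use the equidistribution theorem for a lisse sheaf on a connected variety: the parameters here are characters, and they are not given as the rational points of a variety.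

## 3. The theorems, and the reduction of the conjecture to moments

For an endomorphism $g$ and a partition $\lambda$ put $p_\lambda(g)=\prod_i\mathrm{tr}(g^{\lambda_i})$.

**Theorem 1.** For $n\ge3$ and partitions $\lambda,\mu$ there is $c=c(n,\lambda,\mu)$ such that for all finite $k$ with $q\ge2n+2$ and all squarefree monic $f\in k[X]$ of degree $n$,
$$\Big|\frac1{\#\mathrm{TR}(k)}\sum_{\chi\in\mathrm{TR}(k)}p_\lambda(\theta_{k,f,\chi})\overline{p_\mu(\theta_{k,f,\chi})}-\int_{U(N)}p_\lambda\overline{p_\mu}\,dg\Big|\le c\,q^{-1/2}.$$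

**Theorem 2.** (a) For a subgroup $H\subset T(k)$ with $\#H\le(q-1)/(2n)$ and a character $\eta$ of $H$, the average of $p_\lambda(\theta)\overline{p_\mu(\theta)}$ over $\{\chi\in\mathrm{TR}(k):\chi|_H=\eta\}$ equals $\int_{U(N)}p_\lambda\overline{p_\mu}+O_{n,\lambda,\mu}(\#H\,q^{-1/2})$. So equidistribution holds on such families whenever $\#H=o(\sqrt q)$.
(b) The exponent $1/2$ is optimal for every sequence $(k,f)$: the average of $\mathrm{tr}\,\theta_{k,f,\chi}$ over $\mathrm{TR}(k)$ is $-q^{-1/2}+O_n(q^{-1})$.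

Part (b) is (2.6).

**Theorem 1 implies Conjecture 6.3.** The functions $p_\lambda\overline{p_\mu}$ span an algebra of continuous functions on the compact space $U(N)^\#$. It contains $1$, is stable under complex conjugation, and separates points, because power sums determine the characteristic polynomial. By Stone–Weierstrass it is dense, and convergence of averages for these functions gives equidistribution. Conjecture 6.3 is true for all $n\ge3$ and all sequences $(k_i,f_i)$.

## 4. A moment is a stalk of a convolution, and perverse truncation removes the trivial character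

**Textbook facts used.** [BBD] is Beilinson–Bernstein–Deligne, *Faisceaux pervers*.

1. If $g$ is smooth of relative dimension $e$, then $g^*[e]$ is $t$-exact for the perverse $t$-structure. If $g$ is also surjective with geometrically connected fibers, $g^*[e]$ is fully faithful on perverse sheaves, and its image is stable under subquotients [BBD 4.2.5–4.2.6]; hence it takes simple objects to simple objects.
2. If $g$ is affine, $Rg_!$ is left $t$-exact. If the fibers have dimension $\le e$, $Rg_!$ maps ${}^pD^{\le0}$ to ${}^pD^{\le e}$. If $g$ is finite, $g_*=g_!$ is $t$-exact.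
3. A perverse $X$ has $H^i(X)=0$ for $i>0$ and $\dim\mathrm{supp}\,H^{-j}(X)\le j$. A simple perverse sheaf with positive-dimensional support has $H^0=0$.
4. $Rg_!$ preserves weights $\le w$ and $Rg_*$ preserves weights $\ge w$ [D]. A complex $X$ has weight $\le w$ (resp. $\ge w$) iff every ${}^pH^i(X)$ has weight $\le w+i$ (resp. $\ge w+i$) [BBD 5.4.1]. For a perverse sheaf these conditions pass to subquotients [BBD 5.3.1]. Mixed perverse sheaves have a weight filtration [BBD 5.3.5], and pure ones are geometrically semisimple [BBD 5.3.8]. If $X$ has weight $\le w$, the eigenvalues of $\mathrm{Frob}_k$ on $H^i(X)_x$, $x$ rational, have absolute value $\le q^{(w+i)/2}$.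

**Convolution.** Let $\mathcal D=D^b_c(T_{\bar k},\overline{\mathbb Q}_\ell)$ and let $\pi:T\times T\to T$ be multiplication. Put
$$X*_!Y=R\pi_!(X\boxtimes Y),\qquad X*_*Y=R\pi_*(X\boxtimes Y).$$
$(\mathcal D,*_!)$ is symmetric monoidal with unit the punctual sheaf $\delta_1$. For example, $\delta_x*_!\delta_y=\delta_{xy}$. Let
$$K^+=\overline{\mathbb Q}_{\ell,C}[1](1/2),\qquad K^-=\mathrm{inv}^*K^+,$$
with $\mathrm{inv}(x)=x^{-1}$. They are perverse, simple, pure of weight $0$ and Verdier self-dual.

**Words.** For a word $w=(\varepsilon_1,\dots,\varepsilon_l)$ in the letters $\pm$ put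
$$P_w=K^{\varepsilon_1}*_!\cdots*_!K^{\varepsilon_l}=R(\pi_w)_!\overline{\mathbb Q}_\ell[l](l/2),\qquad \pi_w:C^l\to T,\ \pi_w(x)=\prod x_i^{\varepsilon_i},$$
with $P_\emptyset=\delta_1$. Let $P_{w*}$ be the $*_*$-analogue; thus $P_{w*}=\mathbb DP_w$. Permutations of equal letters act on $P_w$, over $k$, through the symmetry of $*_!$ (the geometric permutation times a sign coming from the odd shifts).

**The functor $\omega_\chi$.** Rigidify $\mathcal L_\chi$ at $1$. The isomorphism $\pi^*\mathcal L_\chi\cong\mathcal L_\chi\boxtimes\mathcal L_\chi$ normalized at $(1,1)$ is associative and symmetric, so by Künneth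
$$\omega_\chi(X)=R\Gamma_c(T_{\bar k},X\otimes\mathcal L_\chi)$$
is a symmetric monoidal functor from $(\mathcal D,*_!)$ to graded vector spaces with the Koszul sign rule. For $\chi\ne1$, $\omega_\chi(K^\pm)=V_{\chi^{\pm1}}$ sits in degree $0$. Hence $\omega_\chi(P_w)=T^wV_\chi:=\bigotimes_iV_{\chi^{\varepsilon_i}}$ in degree $0$, and permutations of equal letters permute tensor factors with no sign. If $w=(+^r,-^s)$ and $\sigma=(\sigma_1,\sigma_2)\in\mathfrak S_r\times\mathfrak S_s$ has cycle types $(\lambda,\mu)$, then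
$$\mathrm{Tr}(\mathrm{Frob}_k\,\sigma\mid T^wV_\chi)=p_\lambda(\Theta_\chi)\,p_\mu(\Theta_{\bar\chi}),\tag{4.1}$$
because a cycle of length $a$ composed with $\Theta^{\otimes a}$ has trace $\mathrm{tr}(\Theta^a)$.

So a moment is the average over $\chi$ of a trace on $\omega_\chi(P_w)$. The trace formula and orthogonality turn the sum over all $\chi$ into $\#T(k)$ times a trace on the stalk of $P_w$ at $1$. For example, $(P_{+-})_1=R\Gamma_c(C_{\bar k})[2](1)$ has Frobenius trace $\#C(k)/q$, tending to $1=\int|\mathrm{tr}\,g|^2$. In general this is only the count of Section 2 again, with the same obstacle: the term $\chi=1$ has size about $q^{l/2}$, while $\#T(k)$ is about $q^d$, and for $l\ge 2d$ the trivial character is not negligible.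

**The way past this point.** We shall see that $P_w$ has perverse cohomology in degrees $\ge 0$, and that in degrees $>0$ it is built from the constant sheaf $\overline{\mathbb Q}_\ell[d]$. By (2.3), $\omega_\chi$ kills the constant sheaf for every $\chi\ne1$. So $A_w={}^pH^0(P_w)$ has the same $\omega_\chi$ as $P_w$ for all $\chi\ne1$, while at $\chi=1$ its trace is only $O(q^{d/2})$, which is negligible against $q^d$. In the stalk of $A_w$ at $1$, which has weights $\le0$, everything is $O(q^{-1/2})$ except the multiplicity space of $\delta_1$ in the weight-$0$ quotient of $A_w$. It remains to compute that space with its Frobenius. We show that it is the space of invariants of $GL_N$ in $V^{\otimes r}\otimes V^{\vee\otimes s}$ with trivial Frobenius.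

## 5. Complexes invisible to totally ramified characters

**Definition.** $X\in\mathcal D$ is **$\lambda_i$-invariant** if $\mathrm{act}_i^*X\cong\mathrm{pr}_2^*X$ on $\mathbb G_m\times T$, where $\mathrm{act}_i(s,x)=\lambda_i(s)x$. Let $\mathcal E\subset\mathrm{Perv}(T_{\bar k})$ be the Serre subcategory of objects each of whose simple constituents is $\lambda_i$-invariant for some $i$ (depending on the constituent). Let $\mathcal D_{\mathcal E}\subset\mathcal D$ consist of the $X$ with all ${}^pH^j(X)\in\mathcal E$; by the long exact sequence of perverse cohomology it is a thick triangulated subcategory. Let $\mathcal K\subset\mathcal E$ be the Serre subcategory of perverse sheaves with all constituents $\cong\overline{\mathbb Q}_\ell[d]$.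

*Example.* Pullbacks along $T\to T/\lambda_i(\mathbb G_m)$ are $\lambda_i$-invariant, since both maps $\mathbb G_m\times T\to T/\lambda_i(\mathbb G_m)$ agree. This covers the constant sheaf and the constant sheaf on a coset of $\lambda_i(\mathbb G_m)$. Also $\mathcal L_\chi[d]$ with $\chi_i=1$ is $\lambda_i$-invariant, as $\mathrm{act}_i^*\mathcal L_\chi\cong\mathcal L_{\chi_i}\boxtimes\mathcal L_\chi$. But $K^+$ is not: its support would be stable under $\lambda_i(\mathbb G_m)$, so $C$ (irreducible, containing $1$) would equal $\lambda_i(\mathbb G_m)$, whereas $C$ is $\mathbb P^1$ minus at least three points.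

**Lemma 3.**
(a) A $\lambda_i$-invariant $X\in\mathcal D$ lies in $\mathcal D_{\mathcal E}$.
(b) $\mathcal D_{\mathcal E}$ is stable under $\mathbb D$, $\mathrm{inv}^*$, translations, and $*_!Y$, $*_*Y$ for all $Y\in\mathcal D$.
(c) If $X\in\mathcal D_{\mathcal E}$ and $\chi$ is totally ramified (over some $k_m$), then $\omega_\chi(X)=0$.
(d) $\delta_y\notin\mathcal E$ for all $y\in T(\bar k)$.

*Proof.* (a) *Invariance must pass to simple constituents.* By $t$-exactness of $\mathrm{act}_i^*[1]$ and $\mathrm{pr}_2^*[1]$ we may take $X=M$ perverse with an isomorphism $\phi:\mathrm{act}_i^*M[1]\cong\mathrm{pr}_2^*M[1]$. Composing with $\mathrm{pr}_2^*$ of an automorphism of $M$, we may assume $\phi|_{s=1}=\mathrm{id}$. Let $M'\subset M$ be simple. By fact 1, $\phi(\mathrm{act}_i^*M'[1])=\mathrm{pr}_2^*M''[1]$ with $M''\subset M$. Restricting to $s=1$ gives an isomorphism $M'\cong M''$ compatible with the two inclusions into $M$, so $M''=M'$ as subobjects. Thus $M'$ is $\lambda_i$-invariant, $\phi$ induces an isomorphism for $M/M'$,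 and we induct on the length.

(b) Let $X$ be $\lambda_i$-invariant. In the square with maps $\mathrm{act}_i\times\mathrm{id}:\mathbb G_m\times T\times T\to T\times T$, $\mathrm{id}\times\pi:\mathbb G_m\times T\times T\to\mathbb G_m\times T$, $\pi$ and $\mathrm{act}_i$, both composites send $(s,x,y)$ to $\lambda_i(s)xy$. It is Cartesian: from $(s,z)$ and $(x',y)$ with $\lambda_i(s)z=x'y$ one recovers $(s,\lambda_i(s)^{-1}x',y)$. Base change gives
$$\mathrm{act}_i^*R\pi_!(X\boxtimes Y)\cong R(\mathrm{id}\times\pi)_!(\mathrm{act}_i^*X\boxtimes Y)\cong R(\mathrm{id}\times\pi)_!(\mathrm{pr}_2^*X\boxtimes Y)\cong\mathrm{pr}_2^*R\pi_!(X\boxtimes Y),$$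
and smooth base change gives the same for $R\pi_*$. So $X*_!Y$ and $X*_*Y$ are $\lambda_i$-invariant. A general $X\in\mathcal D_{\mathcal E}$ is built by triangles from shifts of simple invariant objects, and (a) finishes. For $\mathrm{inv}^*$ use $\mathrm{inv}\circ\mathrm{act}_i(s,x)=\mathrm{act}_i(s^{-1},x^{-1})$; for translations use commutativity of $T$; for duals use $\mathrm{act}_i^!=\mathrm{act}_i^*[2](1)$ and $\mathrm{pr}_2^!=\mathrm{pr}_2^*[2](1)$.

(c) By dévissage let $X$ be $\lambda_i$-invariant. Compute $R\Gamma_c(\mathbb G_m\times T,\mathrm{act}_i^*(X\otimes\mathcal L_\chi))$ twice. Via the automorphism $(s,x)\mapsto(s,\lambda_i(s)x)$ it is $R\Gamma_c(\mathbb G_m,\overline{\mathbb Q}_\ell)\otimes\omega_\chi(X)$. Since $\mathrm{act}_i^*(X\otimes\mathcal L_\chi)\cong\mathcal L_{\chi_i}\boxtimes(X\otimes\mathcal L_\chi)$, it is also $R\Gamma_c(\mathbb G_m,\mathcal L_{\chi_i})\otimes\omega_\chi(X)=0$, as $\chi_i\neq1$. Hence $\omega_\chi(X)=0$.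

(d) The support of a $\lambda_i$-invariant object is stable under the infinite group $\lambda_i(\mathbb G_m)$. $\square$

The next lemma compares the two convolutions; it is what will make the weight-$0$ part of $A_w$ carry all the information.

**Lemma 4.** For all $X\in\mathcal D$ the cone of $X*_!K^\pm\to X*_*K^\pm$ lies in $\mathcal D_{\mathcal E}$. Hence the cone of $P_w\to P_{w*}$ lies in $\mathcal D_{\mathcal E}$.

*Proof.* **Step 1: express the cone by punctures.** Since $\mathrm{inv}^*(X*K^-)=(\mathrm{inv}^*X)*K^+$ for both convolutions, we treat $K^+$. After the change of variables $(x,c)\mapsto(xc,c)$ on $T\times C$ the map becomes $R\mathrm{pr}_!E\to R\mathrm{pr}_*E$, with $\mathrm{pr}:T\times C\to T$, $E=a^*X[1](1/2)$ and $a(x,c)=xc^{-1}$. Let $J:T\times C\to T\times\mathbb P^1$ and $\kappa_i(x)=(x,a_i)$. The cone of $J_!E\to RJ_*E$ is $\bigoplus_i\kappa_{i*}\kappa_i^*RJ_*E$. As $\mathbb P^1$ is proper, the cone we want is $\bigoplus_i\kappa_i^*RJ_*E$.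

**Step 2: show that each summand is invariant.** Near $a_i$ use the coordinate $z=a_i-t$ on $U=\mathbb P^1\smallsetminus(\{a_j\}_{j\ne i}\cup\{\infty\})$. For $z\ne0$ the point $[u-t]$ has $i$-th coordinate $z$ and $j$-th coordinate $a_j-a_i+z$, so it equals $\lambda_i(z)v(z)$, where $v(z)$ has $i$-th entry $1$ and $j$-th entry $a_j-a_i+z$ for $j\neq i$. The map $v:U\to T$ is regular on all of $U$. The automorphism $(x,z)\mapsto(xv(z)^{-1},z)$ of $T\times U$ preserves $\{z=0\}$ and shows that $\kappa_i^*RJ_*E$ is a translate of $\kappa'^*RJ'_*E'$. Here $J':T\times\mathbb G_m\to T\times\mathbb A^1$, $\kappa'(x)=(x,0)$, and $E'$ is, up to shift and twist, the pullback of $X$ by $(x,z)\mapsto x\lambda_i(z)^{-1}$. That map is unchanged under the action $s\cdot(x,z)=(\lambda_i(s)x,sz)$ of $\mathbb G_m$, so $\mathrm{act}^*E'\cong\mathrm{pr}^*E'$. By smooth base change $\mathrm{act}^*RJ'_*E'\cong\mathrm{pr}^*RJ'_*E'$ on $\mathbb G_m\times T\times\mathbb A^1$. Restricting to the stable subset $z=0$, where the action is $\mathrm{act}_i$,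 we see that $\kappa'^*RJ'_*E'$ is $\lambda_i$-invariant. Lemma 3(a),(b) applies.

**Step 3: pass to words by induction.** Consider $P_w*_!K^\varepsilon\to P_{w*}*_!K^\varepsilon\to P_{w*}*_*K^\varepsilon$. The first map has cone in $\mathcal D_{\mathcal E}$ by induction and Lemma 3(b), the second by Steps 1 and 2. $\square$

Now we locate the failure of $P_w$ to be perverse. The example to keep in mind is
$$\overline{\mathbb Q}_\ell[d]*_!K^\varepsilon=\overline{\mathbb Q}_\ell[d]\otimes R\Gamma_c(C)[1](1/2),\tag{5.1}$$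
obtained by the same change of variables. Since $H^1_c(C)$ and $H^2_c(C)$ are nonzero, it has perverse cohomology in degrees $0$ and $1$. The next lemma says that this is the only source of trouble.

**Lemma 5.** Let $X$ be simple perverse on $T_{\bar k}$. Then $X*_!K^\pm\in{}^pD^{[0,1]}$, and ${}^pH^1(X*_!K^\pm)\ne0$ implies $X\cong\overline{\mathbb Q}_\ell[d]$.

*Proof.* **Step 1: bound the degrees.** Again treat $K^+$: up to twist, $X*_!K^+=R\mathrm{pr}_!E$ with $E=a^*X[1]$. The map $a$ is smooth with connected fibers $\cong C$, so $E$ is simple perverse. As $\mathrm{pr}$ is affine of relative dimension $1$, fact 2 gives $R\mathrm{pr}_!E\in{}^pD^{[0,1]}$.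

**Step 2: if ${}^pH^1\ne0$, then $X$ is unchanged by translation along $C$.** Put $M={}^pH^1(R\mathrm{pr}_!E)$. Then
$$\mathrm{Hom}(M,M)=\mathrm{Hom}(R\mathrm{pr}_!E[1],M)=\mathrm{Hom}(E[1],\mathrm{pr}^!M)=\mathrm{Hom}(E,\mathrm{pr}^*M[1](1)),$$
the first equality because $R\mathrm{pr}_!E[1]\in{}^pD^{\le0}$. If $M\ne0$, the simple $E$ embeds in $\mathrm{pr}^*M[1](1)$, and by fact 1 $a^*X\cong\mathrm{pr}^*M'$ for some $M'$. Restricting to $c=1\in C$ gives $M'\cong X$, so $a^*X\cong\mathrm{pr}^*X$. Pulling back along $(x,c)\mapsto(xc,c)$: the pullbacks of $X$ under $(x,c)\mapsto x$ and $(x,c)\mapsto xc$ are isomorphic. Pulling this back along $(x,c_1,\dots,c_d)\mapsto(xc_1\cdots c_{i-1},c_i)$ for $i=1,\dots,d$ and composing, the pullbacks of $X$ to $T\times C^d$ under $x$ and $xc_1\cdots c_d$ are isomorphic. Restrict to $x=1$: for the product map $\varpi:C^d\to T$, the complex $\varpi^*X$ is constant.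

**Step 3: descend from $C^d$ to $T$.** The map $(\mathbb P^1)^d\to\mathrm{Sym}^d\mathbb P^1=\mathbb P(\text{polynomials of degree}\le n-1)=\mathbb P(B)$ is finite and surjective, and its geometric fibers are the $\mathfrak S_d$-orbits. The preimage of $T$ is $C^d$, where the map is $\varpi$. So $(\varpi_*\overline{\mathbb Q}_\ell)^{\mathfrak S_d}=\overline{\mathbb Q}_\ell$. Let $G=H^i(X)$. Then $G=(\varpi_*\varpi^*G)^{\mathfrak S_d}$, and $\varpi^*G$ is constant; put $W=\Gamma(C^d,\varpi^*G)$. At a point $x=(c,\dots,c)$ fixed by $\mathfrak S_d$, evaluation $W\cong(\varpi^*G)_x=G_{\varpi(x)}$ is equivariant with trivial action on the target. So $\mathfrak S_d$ acts trivially on $W$, and $G=W\otimes(\varpi_*\overline{\mathbb Q}_\ell)^{\mathfrak S_d}=W$ is constant. All $H^i(X)$ are constant and some is nonzero, so the simple $X$ has support $T$. It is the intermediate extension of an irreducible lisse sheaf, shifted by $d$, which is constant, hence of rank one. So $X\cong\overline{\mathbb Q}_\ell[d]$. $\square$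

**Lemma 6.** $P_w\in{}^pD^{\ge0}$ and ${}^pH^j(P_w)\in\mathcal K$ for $j>0$. Dually, $P_{w*}\in{}^pD^{\le0}$ and ${}^pH^{-j}(P_{w*})\in\mathcal K$ for $j>0$.

*Proof.* Induct on the length; $P_\emptyset=\delta_1$ is perverse. Suppose the claim for $Y=P_w$. By (5.1), $(\tau^{\ge1}Y)*_!K^\varepsilon\in{}^pD^{\ge1}$ with perverse cohomology in $\mathcal K$. By Lemma 5, ${}^pH^0(Y)*_!K^\varepsilon\in{}^pD^{[0,1]}$. The functor ${}^pH^1(\cdot*_!K^\varepsilon)$ is right exact on $\mathrm{Perv}$, so its value on ${}^pH^0(Y)$ is filtered by quotients of its values on the constituents, each of which is $0$ or lies in $\mathcal K$ by Lemma 5 and (5.1). The long exact sequence of ${}^pH^0(Y)*_!K^\varepsilon\to Y*_!K^\varepsilon\to(\tau^{\ge1}Y)*_!K^\varepsilon$ gives the claim for $Y*_!K^\varepsilon$. $\square$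

**Definition.** $A_w={}^pH^0(P_w)$, a perverse sheaf defined over $k$, with an action of permutations of equal letters.

By (2.3), $\omega_\chi$ kills $\mathcal K$ for $\chi\neq1$, so
$$\omega_\chi(A_w)=\omega_\chi(P_w)=T^wV_\chi\ \text{ in degree }0\qquad(\chi\ne1),\tag{5.2}$$
compatibly with Frobenius and permutations.

**The weight-$0$ quotient.** $P_w$ has weight $\le0$ and $P_{w*}$ weight $\ge0$, so $A_w$ has weight $\le0$ and ${}^pH^0(P_{w*})$ weight $\ge0$. Let $\varphi$ be the composite $A_w\to P_w\to P_{w*}\to{}^pH^0(P_{w*})$, whose outer maps exist by Lemma 6. Its image $Q_w$ is a quotient of something of weight $\le0$ and a subobject of something of weight $\ge0$, hence pure of weight $0$. Each of the three maps has cone in $\mathcal D_{\mathcal E}$ (Lemmas 4 and 6), so $\ker\varphi\in\mathcal E$. Let $G_w=\mathrm{gr}^W_0A_w$, the largest quotient of $A_w$ that is pure of weight $0$, and $A'_w=\ker(A_w\to G_w)$, of weight $\le-1$. Since $A_w\to Q_w$ factors through $G_w$, we have $A'_w\subset\ker\varphi$, so $A'_w\in\mathcal E$.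 Over $\bar k$, $G_w$ is semisimple: $G_w=M_w\oplus E_w$ with $E_w\in\mathcal E$ and no constituent of $M_w$ in $\mathcal E$. Hence
$$P_w\cong A_w\cong G_w\cong M_w\quad\text{in }\mathcal D/\mathcal D_{\mathcal E}.\tag{5.3}$$
Here $\mathcal D/\mathcal D_{\mathcal E}$ is the Verdier quotient: a morphism $X\to Y$ is a class of diagrams $X\leftarrow X'\to Y$ with the cone of $X'\to X$ in $\mathcal D_{\mathcal E}$.

**Lemma 7.** If $X,Y$ are semisimple perverse sheaves without constituents in $\mathcal E$, then $\mathrm{Hom}_{\mathcal D/\mathcal D_{\mathcal E}}(X,Y)=\mathrm{Hom}_{\mathrm{Perv}}(X,Y)$.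

*Proof.* The left side is the colimit of $\mathrm{Hom}(X',Y)$ over $X'\to X$ with cone $Z\in\mathcal D_{\mathcal E}$. For $j\ge1$, ${}^pH^j(X')$ is a quotient of ${}^pH^{j-1}(Z)$, because ${}^pH^j(X)=0$. So $\tau^{\ge1}X'\in\mathcal D_{\mathcal E}$, and we may replace $X'$ by $\tau^{\le0}X'$. Then $\mathrm{Hom}(X',Y)=\mathrm{Hom}({}^pH^0(X'),Y)$, and ${}^pH^0(X')\to X$ has kernel and cokernel in $\mathcal E$. The cokernel is a quotient of $X$, hence $0$. The image of the kernel in $Y$ is a subobject of $Y$ lying in $\mathcal E$, hence $0$. So $\mathrm{Hom}(X',Y)=\mathrm{Hom}(X,Y)$. $\square$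

## 6. The group $G_\chi$ and the spaces $D_w$

Write [DM] for Deligne–Milne, *Tannakian categories* (LNM 900), and [H] for Deligne, *Hodge cycles on abelian varieties* (LNM 900), Prop. 3.1(c): a closed subgroup $G\subset GL(V)$ (characteristic $0$), all of whose representations are semisimple, is exactly the subgroup of $GL(V)$ fixing all $G$-invariant tensors in all $V^{\otimes r}\otimes V^{\vee\otimes s}$.

**The category.** Let $\mathcal T\subset\mathcal D/\mathcal D_{\mathcal E}$ be the full subcategory of direct summands of finite sums of the $M_w\cong P_w$. By Lemma 7 it is equivalent to a category of semisimple perverse sheaves closed under sums and summands. So it is semisimple abelian, idempotents split, and $\mathrm{End}(S)=\overline{\mathbb Q}_\ell$ for simple $S$. By Lemma 3(b), $\mathcal D_{\mathcal E}$ is an ideal for $*_!$, so $\mathcal D/\mathcal D_{\mathcal E}$ is symmetric monoidal. Since $P_w*_!P_{w'}=P_{ww'}$, $\mathcal T$ is closed under $\otimes=*_!$, with simple unit $\delta_1=P_\emptyset$ (note $\delta_1\notin\mathcal E$).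 For $\chi$ totally ramified over some $k_m$, Lemma 3(c) shows that $\omega_\chi$ factors through $\mathcal D/\mathcal D_{\mathcal E}$ and gives an exact tensor functor $\mathcal T\to\mathrm{Vect}$, $P_w\mapsto T^wV_\chi$.

**Step 1: an evaluation map.** *We need duals; first we build $ev:K^+\otimes K^-\to\delta_1$.* We have $K^+\otimes K^-=R(\pi_{+-})_!\overline{\mathbb Q}_\ell[2](1)$ with $\pi_{+-}(x,y)=xy^{-1}$, which maps the diagonal of $C\times C$ to $1$. Restriction to the diagonal, followed by the projection $R\Gamma_c(C)[2](1)\to H^2_c(C)(1)=\overline{\mathbb Q}_\ell$ to the top degree, gives $ev$. By the projection formula and $\pi_{+-}^*\mathcal L_\chi\cong\mathcal L_\chi\boxtimes\mathcal L_{\bar\chi}$, which is constant on the diagonal, $\omega_\chi(ev)$ is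
$$R\Gamma_c(C^2,\mathcal L_\chi\boxtimes\mathcal L_{\bar\chi})[2](1)\to R\Gamma_c(C,\mathcal L_\chi\otimes\mathcal L_{\bar\chi})[2](1)=R\Gamma_c(C)[2](1)\to H^2_c(C)(1).$$
Up to a sign coming from the shifts this is the cup product (2.5), which is perfect. We use this pairing $\langle\,,\rangle$, with that sign, to identify $V_{\bar\chi}=V_\chi^\vee$; it is Frobenius-equivariant.

**Step 2: the dual of $K^+$ is $K^-$.** *We need the two zigzag identities.* Since $ev\ne0$ and $\delta_1$ is simple, semisimplicity gives $s:\delta_1\to K^+\otimes K^-$ with $ev\circ s=1$. Write $\omega_\chi(s)=\sum v_i\otimes v_i'$ and $\Phi(v)=\sum v_i\langle v,v_i'\rangle$. Then $\mathrm{tr}\,\Phi=\sum\langle v_i,v_i'\rangle=1$. The composite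
$$K^+\xrightarrow{\,s\otimes1\,}K^+\otimes K^-\otimes K^+\to K^+,$$
with second map $1\otimes(ev\circ\text{swap})$, is a scalar, because $K^+$ is simple and not in $\mathcal E$ (as $\omega_\chi(K^+)=V_\chi\ne0$). And $\omega_\chi$ sends it to $\Phi$. So $\Phi=\frac1N\mathrm{id}$, and the scalar is $\frac1N$. The analogous composite $K^-\to K^-\otimes K^+\otimes K^-\to K^-$ is likewise a scalar, and it is sent to $v'\mapsto\sum\langle v_i,v'\rangle v_i'={}^t\Phi(v')$; so it is $\frac1N$. With $coev=Ns$ both composites are the identity, so $K^-$ is a dual of $K^+$. Products of dualizable objects are dualizable. So are summands, since the dual idempotent splits. Hence $\mathcal T$ is rigid.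

**Step 3: the group.** By [DM 1.19] $\omega_\chi$ is faithful. By [DM 2.11, 2.20, 2.23], $\mathcal T\cong\mathrm{Rep}(G_\chi)$ with $G_\chi=\mathrm{Aut}^\otimes(\omega_\chi)\subset GL(V_\chi)$ closed and reductive (all its representations are semisimple), and $V_{\bar\chi}=V_\chi^\vee$ as $G_\chi$-modules because $ev$ is a morphism of $\mathcal T$. For different $\chi$ the functors $\omega_\chi$ are isomorphic [DM 3.2], as $\overline{\mathbb Q}_\ell$ is algebraically closed and $G_\chi$ is of finite type. So the pairs $(G_\chi,V_\chi)$ are all isomorphic.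

For instance, if $n=3$ then $N=1$, and $G_\chi\subset GL_1$ is either $GL_1$ or some $\mu_e$.

**Step 4: invariants with Frobenius.** *We identify the punctual part of $G_w$ at $1$.* Put
$$D_w=\mathrm{Hom}(\delta_1,G_w)=\mathrm{Hom}(\delta_1,M_w)=\mathrm{Hom}_{\mathcal T}(\delta_1,P_w).$$
The isotypic part $D_w\otimes\delta_1\subset G_w$ is defined over $k$, so $D_w$ carries $\mathrm{Frob}_k$. The maps $P_w\leftarrow A_w\to G_w\supset D_w\otimes\delta_1$ are defined over $k$ and commute with permutations of equal letters. For totally ramified $\chi$ the functor $\omega_\chi$ turns the first two into isomorphisms, and Frobenius is trivial on $(\mathcal L_\chi)_1$. So for $\chi\in\mathrm{TR}(k_m)$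
$$D_w=(T^wV_\chi)^{G_\chi}\subset T^wV_\chi,\tag{6.1}$$
compatibly with $\mathrm{Frob}_{k_m}$ and permutations of equal letters. Here $\mathrm{Frob}_{k_m}$ acts on $T^wV_\chi$ as the tensor action of $\Theta_\chi\in GL(V_\chi)$, because the pairing of Step 1 is Frobenius-equivariant.

**Step 5: $\Theta_\chi$ normalizes $G_\chi$.** By [H], $G_\chi$ is the fixer in $GL(V_\chi)$ of all $D_w$. Each $D_w$ is stable under $\Theta_\chi$, so $\Theta_\chi G_\chi\Theta_\chi^{-1}$ is the fixer of the same spaces, hence equals $G_\chi$.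

What could still go wrong is that $G_\chi$ is smaller than $GL(V_\chi)$. To exclude this we need characters whose $\Theta_\chi$ is visibly not of finite order, and congruences modulo $p$ provide them.

## 7. Congruences modulo $p$

In this section $f$ splits over $k$, and "$q$ large" (depending on $f$) is achieved by replacing $k$ by a finite extension. A nonempty open subset, defined over $k$, of an affine space has $k$-points for $q$ large, since a nonzero polynomial of degree $D$ does not vanish identically on $k^M$ if $q>D$.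

**The determinant as a character sum.** Let $\chi\neq1$ (for this paragraph $f$ need not split). Since only $H^1_c$ is nonzero, $\det(1-Z\,\mathrm{Frob}_k|H^1_c(C_{\bar k},\mathcal L_\chi))$ is the Euler product of the $(1-\chi(x)Z^{\deg x})^{-1}$ over closed points of $C$, i.e. $\sum_{D\ge0}\chi(D)Z^{\deg D}$ over effective divisors. A finite closed point with minimal polynomial $g_x$ and root $t$ contributes $\chi(\mathrm{Norm}(u-t))=\chi(g_x(u))$, and $\infty$ contributes $1$. Effective divisors of degree $N$ on $\mathbb P^1$ are nonzero polynomials of degree $\le N$ up to scalars. Comparing coefficients of $Z^N$: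
$$j_\chi:=\sum_{z\in W_N(k)}\chi(z)=(-1)^Nq^{N/2}\det\Theta_\chi,\tag{7.1}$$
where $W_N\subset T$ is the set of classes of $g(u)$ with $\deg g\le n-2$ and $(g,f)=1$. By Lagrange interpolation the coefficient of $X^{n-1}$ in a polynomial $g$ of degree $\le n-1$ is $\sum_ic_ig(a_i)$ with $c_i=1/f'(a_i)\ne0$, so $W_N$ is the hyperplane section $\sum_ic_iz_i=0$ of $T$. For $\chi=1$ set $j_1=\#W_N(k)$.

**Sieving out $\mathrm{TR}(k)$.** For $\emptyset\neq J\subset\{1,\dots,n\}$ there are $(q-1)^{|J|-1}$ even characters with $\chi_i=1$ for all $i\notin J$, and for $y,z\in T(k)$ the sum of $\bar\chi(y)\chi(z)$ over them is $(q-1)^{|J|-1}$ if $z_J=y_J$ up to scalar, and $0$ otherwise. For $J=\emptyset$ there is only $\chi=1$. By inclusion–exclusion,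
$$\sum_{\chi\in\mathrm{TR}(k)}\bar\chi(y)\chi(z)=(-1)^n+\sum_{J\neq\emptyset}(-1)^{n-|J|}(q-1)^{|J|-1}\mathbf 1[z_J=y_J\text{ up to scalar}].\tag{7.2}$$
All sums below lie in $\mathbb Z[\zeta_{q-1}]$; let $\mathfrak p$ be a prime of it above $p$.

**Lemma 8.** For $q$ large, some $\chi\in\mathrm{TR}(k)$ has $j_\chi\notin\mathfrak p$. For any such $\chi$, $\det\Theta_\chi$ is not a root of unity.

*Proof.* **Step 1: an auxiliary count.** For $b\ne0$ let $v_m$ be the number of $(z_1,\dots,z_m)\in(k^\times)^m$ with $\sum c_iz_i=b$. Then $v_0=0$, and $v_m=(q-1)^{m-1}-v_{m-1}$, since the last variable exists exactly when the partial sum differs from $b$. By induction $v_m=\frac{(q-1)^m-(-1)^m}q\equiv(-1)^{m+1}m\pmod p$.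

**Step 2: choose $y$ and sum.** Choose $y\in T(k)$ with $s_J:=\sum_{j\in J}c_jy_j\ne0$ for all $J\ne\emptyset$; this is a nonempty open condition. By (7.2)
$$\sum_{\chi\in\mathrm{TR}(k)}\bar\chi(y)j_\chi=(-1)^n\#W_N(k)+\sum_{J\ne\emptyset}(-1)^{n-|J|}(q-1)^{|J|-1}w_J,$$
with $w_J=\#\{z\in W_N(k):z_J=y_J\text{ up to scalar}\}$. Put $m=n-|J|$. Normalizing $z_J=y_J$, $w_J$ counts $(z_i)_{i\notin J}\in(k^\times)^m$ with $\sum_{i\notin J}c_iz_i=-s_J\ne0$, so $w_J=v_m\equiv(-1)^{m+1}m$. Normalizing $z_n=1$, $\#W_N(k)=v_{n-1}\equiv(-1)^n(n-1)$. Since $(-1)^m(-1)^{n-m-1}(-1)^{m+1}=(-1)^{n+m}$, the sum is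
$$\equiv(n-1)+\sum_{m=0}^{n-1}(-1)^{n+m}m\binom nm=(n-1)-n=-1\pmod p,$$
using $\sum_{m=0}^n(-1)^mm\binom nm=0$. So some $j_\chi\notin\mathfrak p$.

**Step 3: no root of unity.** If $(\det\Theta_\chi)^e=1$ with $e\ge1$, then (7.1) gives $j_\chi^{2e}=q^{Ne}\in\mathfrak p$, a contradiction. $\square$

**Lemma 9.** Let $n\ge4$. For $q$ large, some $\chi\in\mathrm{TR}(k)$ has $|\mathrm{tr}\,\Theta_\chi|^2=\tau_\chi\tau_{\bar\chi}/q$ not an algebraic integer.

*Proof.* **Step 1: reduce to a congruence.** If $\tau_\chi\tau_{\bar\chi}/q$ is an algebraic integer, it lies in $\mathbb Z[\zeta_{q-1}]$, and $\tau_\chi\tau_{\bar\chi}\in\mathfrak p$. So it suffices to find $y\in T(k)$ with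
$$\Sigma(y)=\sum_{\chi\in\mathrm{TR}(k)}\bar\chi(y)\tau_\chi\tau_{\bar\chi}\notin\mathfrak p.$$
Let $N_J(y)=\#\{(x,x')\in C(k)^2:(x/x')_J=y_J\text{ up to scalar}\}$. By (7.2), since $\tau_\chi\tau_{\bar\chi}=\sum_{x,x'}\chi(x/x')$,
$$\Sigma(y)\equiv(-1)^{n-1}\Big(\sum_{J\ne\emptyset}N_J(y)-\#C(k)^2\Big)\pmod p,\qquad\#C(k)=q+1-n.$$

**Step 2: compute $N_J$ for generic $y$.** Write $x_j=a_j-x$ for the coordinates of $x\in C(k)$, all equal to $1$ if $x=\infty$.

* $|J|=1$: the condition is empty, $N_J=\#C(k)^2\equiv(n-1)^2$.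
* $J=\{j,l\}$: with $g(x)=\frac{a_j-x}{a_l-x}$, $g(\infty)=1$, the condition is $g(x)=\frac{y_j}{y_l}g(x')$, i.e. $x=\rho(x')$ with $\rho\in PGL_2(k)$ fixing $a_j,a_l$. Assume (i): $y_j/y_l\ne g(a_r)/g(a_s)$ for all $r,s\notin\{j,l\}$. With $r=s$ this says in particular that $y_j\neq y_l$. By (i) no $a_s$ with $s\notin\{j,l\}$ is mapped by $\rho$ into $A$, so $A\cap\rho^{-1}A=\{a_j,a_l\}$ and $|A\cup\rho^{-1}A|=2n-2$. The allowed $x'$ are the points of $\mathbb P^1(k)$ outside $A\cup\rho^{-1}A$, so $N_J=q+3-2n\equiv3-2n$.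
* $|J|=3$: the $y_j$ are distinct, so there is a unique $\varphi_J\in PGL_2$ with $\varphi_J(a_j)=y_j$ for $j\in J$. Solutions have $x\ne x'$, and they correspond to Möbius maps $c\frac{X-x}{X-x'}$ (a factor at $\infty$ is replaced by $1$) with value $y_j$ at $a_j$. So the unique solution in $\mathbb P^1(k)^2$ is $(\varphi_J^{-1}(0),\varphi_J^{-1}(\infty))$. Assume (ii): $\varphi_J(a_r)\notin\{0,\infty\}$ for all $r$. Then this solution lies in $C(k)^2$, and $N_J=1$.
* $|J|\ge4$: $N_J\le1$, by comparison with a 3-subset. Call a 4-set $J'$ *matched* if some $\varphi\in PGL_2$ has $\varphi(a_j)=y_j$ on $J'$. Then $N_J=0$ unless every 4-subset of $J$ is matched, and a matched 4-set has $N_J=1$, by (ii).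

**Step 3: two possible values.** If no 4-subset is matched, the bracket is congruent to
$$(n-1)^3+\binom n2(3-2n)+\binom n3=\frac{n-1}6\big(6(n-1)^2+3n(3-2n)+n(n-2)\big)=\frac{(n-1)(n^2-5n+6)}6=\binom{n-1}3.$$
If exactly one 4-subset is matched and no larger $J$ contributes, it is $\binom{n-1}3+1$. One of two consecutive integers is nonzero modulo $p$. So it remains to realize both situations.

**Step 4: no match.** Conditions (i), (ii) and non-matching of each 4-set are open on the irreducible $\mathbb G_m^n$; we check that each is nonempty. For (i) this is clear. For (ii), $\varphi\mapsto(\varphi(a_j))_{j\in J}$ is an isomorphism from $PGL_2$ onto distinct triples of $\mathbb P^1$, and a generic $\varphi$ has its zero and its pole outside $A$. For non-matching of $J$ with $j\in J$: $y_j$ is free, and $\varphi_{J\smallsetminus j}(a_j)$ depends only on the other coordinates. Hence there are $k$-points for $q$ large; sets with $|J|\ge4$ then have $N_J=0$.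

**Step 5: exactly $J_0=\{1,2,3,4\}$ matched.** Take $y_j=\varphi(a_j)$ for $j\le4$ and $y_5,\dots,y_n$ free. These $y$ are parametrized by an open subset of $PGL_2\times\mathbb G_m^{n-4}$, which is irreducible and open in $\mathbb P^3\times\mathbb A^{n-4}$. Projection to any three coordinates is dominant, so (i) and (ii), which involve at most three coordinates of $y$ at a time, hold generically. A 4-set $J\ne J_0$ contains some $j\ge5$, and generically $y_j\ne\varphi_{J\smallsetminus j}(a_j)$. Sets with $|J|\ge5$ contain an unmatched 4-set, so $N_J=0$ for them. $\square$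

## 8. $G_\chi$ is the full linear group

**Proposition 10.** For every $n\ge3$ and every totally ramified $\chi$ (over any $k_m$), $G_\chi=GL(V_\chi)$.

*Proof.* **Step 1: $V_\chi\otimes V_\chi$ has exactly two simple summands when $N\ge2$.** *This is the geometric input for $SL(V_\chi)\subset G_\chi$.* Here $n\ge4$. The map $\pi_{++}:C^2\to T$ is the restriction over $T$ of $\mathbb P^1\times\mathbb P^1\to\mathrm{Sym}^2\mathbb P^1=\mathbb P^2\hookrightarrow\mathbb P(B)$, the last map being linear. So it is finite onto the closed subvariety $W_2\cong\mathrm{Sym}^2C$ of classes of polynomials of degree $\le2$, and $P_{++}=(\pi_{++})_*\overline{\mathbb Q}_\ell[2](1)$ is perverse. It has no nonzero quotient $M$ supported on a proper closed subset of $W_2$: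
$$\mathrm{Hom}((\pi_{++})_*\overline{\mathbb Q}_\ell[2],M)=\mathrm{Hom}(\overline{\mathbb Q}_\ell[2],\pi_{++}^!M)=0,$$
because $\pi_{++}^!M\in{}^pD^{\ge0}$ is supported on a closed $Z$ with $\dim Z\le1$, while $\overline{\mathbb Q}_\ell[2]|_Z\in{}^pD^{\le-1}$. Dually it has no such subobject. So $P_{++}$ is the intermediate extension of its restriction to the complement of the image of the diagonal. There $\pi_{++}$ is a connected étale double cover of its image (quotient by a free involution, in any characteristic), so $P_{++}$ is geometrically the sum of two nonisomorphic simple objects, the extensions of the trivial and the sign local systems. They are the eigenobjects of the swap, so $\omega_\chi$ sends them to $\mathrm{Sym}^2V_\chi$ and $\Lambda^2V_\chi$ in some order. Both are nonzero as $N\ge2$, so neither object is in $\mathcal E$ (Lemma 3(c)). Hence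
$$\dim\mathrm{End}_{G_\chi}(V_\chi\otimes V_\chi^\vee)=\dim\mathrm{End}_{G_\chi}(V_\chi^{\otimes2})=2.$$
As $V_\chi\otimes V_\chi^\vee=\mathrm{End}(V_\chi)=1\oplus\mathfrak{sl}(V_\chi)$ and $G_\chi$ is reductive, $\mathfrak{sl}(V_\chi)$ is $G_\chi$-irreducible.

**Step 2: $SL(V_\chi)\subset G_\chi$.** This is trivial for $N=1$; let $N\ge2$. The projection of $\mathrm{Lie}(G_\chi)$ to $\mathfrak{sl}(V_\chi)$ is $G_\chi$-stable, so it is all of $\mathfrak{sl}(V_\chi)$ or $0$. In the first case $\mathrm{Lie}(G_\chi)+\text{scalars}=\mathfrak{gl}(V_\chi)$, so $[\mathrm{Lie}\,G_\chi,\mathrm{Lie}\,G_\chi]=[\mathfrak{gl},\mathfrak{gl}]=\mathfrak{sl}$, and $SL(V_\chi)\subset G_\chi$.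

Suppose the projection is $0$; since all pairs $(G_\chi,V_\chi)$ are isomorphic, this holds for all $\chi$. Then the image $PG_\chi$ of $G_\chi$ in $PGL(V_\chi)$ is finite. Its centralizer in $PGL(V_\chi)$ is trivial: if $h$ represents an element of it, then $\overline{\mathbb Q}_\ell h$ is a $G_\chi$-stable line in $1\oplus\mathfrak{sl}(V_\chi)$. Its projection to the irreducible $\mathfrak{sl}(V_\chi)$, of dimension $>1$, is $0$, so $h$ is scalar. Hence the normalizer of $PG_\chi$ embeds in the finite group $\mathrm{Aut}(PG_\chi)$. By Step 5 of Section 6, $\Theta_\chi$ normalizes $G_\chi$, so $\mathrm{Ad}(\Theta_\chi)$ has finite order, and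
$$\mathrm{tr}(\mathrm{Ad}\,\Theta_\chi\mid\mathrm{End}\,V_\chi)=\mathrm{tr}(\Theta_\chi)\,\mathrm{tr}(\Theta_\chi^{-1})=|\mathrm{tr}\,\Theta_\chi|^2$$
is a sum of roots of unity, hence an algebraic integer, for every totally ramified $\chi$ over every $k_m$. This contradicts Lemma 9 over a suitable $k_m$.

**Step 3: the determinant is unrestricted.** If $G_\chi\ne GL(V_\chi)$, then $\det(G_\chi)$ is a proper closed subgroup of $\mathbb G_m$, so $G_\chi=\{g:\det(g)^e=1\}$ for some $e\ge1$, the same $e$ for all $\chi$. Take $w=(+)^{Ne}$ and let $\mathfrak a\in\mathbb Q[\mathfrak S_N^e]\subset\mathbb Q[\mathfrak S_{Ne}]$ be the product of the $e$ antisymmetrizing idempotents. By (6.1), $\mathfrak aD_w=\mathfrak a(T^wV_\chi)^{G_\chi}=(\Lambda^NV_\chi)^{\otimes e}$ is a line. $\mathrm{Frob}_{k_m}$ acts on $\mathfrak aD_w$ by $\alpha^m$, with $\alpha$ independent of $\chi$ and $m$, and on the right side by $\det(\Theta_\chi)^e$. So $\det(\Theta_\chi)^e=\alpha^m$ for all $\chi\in\mathrm{TR}(k_m)$. Apply this also to $\bar\chi$, for which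 $\det\Theta_{\bar\chi}=(\det\Theta_\chi)^{-1}$: we get $\alpha^m=\alpha^{-m}$. So $\det(\Theta_\chi)^{2e}=1$ for all $\chi\in\mathrm{TR}(k_m)$, contradicting Lemma 8 for suitable $m$. $\square$

**Corollary 11.** For $\chi\in\mathrm{TR}(k)$, $D_w=(T^wV_\chi)^{GL(V_\chi)}$; hence if $\mathrm{TR}(k)\ne\emptyset$, $\mathrm{Frob}_k$ is trivial on $D_w$. If $1\ne y\in T(\bar k)$, then $\delta_y$ is not a constituent of any $G_w$.

*Proof.* The first part is (6.1) and Proposition 10: $\mathrm{Frob}_k$ acts through $\Theta_\chi\in GL(V_\chi)$, and $GL(V_\chi)$ fixes these tensors.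

For the second, suppose that $\delta_y$ occurs in $G_w$. As $\delta_y\notin\mathcal E$, it is a simple object of $\mathcal T$ with $\dim\omega_\chi(\delta_y)=1$, and by Lemma 7 it is not isomorphic to $\delta_1$. So it corresponds to $\det^b$ with $b\ne0$. Let $m$ be large, with $y\in T(k_m)$ and $f$ split over $k_m$. The representation $\det^b$ is also realized as $\mathfrak aP_{w'}$ with $w'=(+)^{Nb}$ or $(-)^{N|b|}$ and $\mathfrak a$ a product of $|b|$ antisymmetrizers. So $\mathfrak aG_{w'}\cong\delta_y$ in $\mathcal T$, i.e. the only constituent of $\mathfrak aG_{w'}$ outside $\mathcal E$ is $\delta_y$, with multiplicity one. The punctual part of $\mathfrak aG_{w'}$ at $y$ is defined over $k_m$ and equals $\delta_y\otimes\beta^{\deg}$ with $\beta$ independent of $\chi$. Taking Frobenius on $\omega_\chi(\mathfrak aG_{w'})$ gives $(\det\Theta_\chi)^b=\beta\chi(y)$ for $\chi\in\mathrm{TR}(k_m)$. Multiplying by the same equation for $\bar\chi$ gives $1=\beta^2$. So $\det\Theta_\chi$ is a root of unity for all $\chi\in\mathrm{TR}(k_m)$,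 contradicting Lemma 8. $\square$

## 9. Bounds uniform in $k$ and $f$

Characteristic and $f$ vary, so the implied constants must depend only on $n$ and the word length. We use [K], Katz, *Sums of Betti numbers in arbitrary characteristic* (Finite Fields Appl. 7, 2001): for $X\subset\mathbb A^M_{\bar k}$ closed, defined by $r$ equations of degree $\le D$, $\sum_i\dim H^i_c(X,\overline{\mathbb Q}_\ell)$ is bounded in terms of $M,r,D$ only.

**Lemma 12.** There is $c_1=c_1(n,l)$ such that for all $(k,f)$, all words $w$ of length $l$ and all $y\in T(\bar k)$: $\sum_i\dim H^i(A_w)_y\le c_1$ and $\sum_i\dim H^i_c(T_{\bar k},A_w)\le c_1$.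

*Proof.* **Step 1: stalks of $P_w$.** Up to twist $(P_w)_y=R\Gamma_c(\pi_w^{-1}(y))[l]$. Stratify $\pi_w^{-1}(y)\subset C^l$ by the set $I$ of indices with $x_i\ne\infty$. Let $\tilde y$ lift $y$. Each of the $2^l$ strata is isomorphic to the closed subscheme of $\mathbb A^{|I|+2}$, with coordinates $(x_i)_{i\in I},c,v$, given by
$$v\,c\prod_{i\in I}f(x_i)=1,\qquad\prod_{i\in I,\varepsilon_i=+}(a_j-x_i)=c\,\tilde y_j\prod_{i\in I,\varepsilon_i=-}(a_j-x_i)\quad(1\le j\le n);$$
here $c$ is a regular function of the $x_i$, since all $a_j-x_i$ are invertible. These are $n+1$ equations of degree $\le nl+2$ in at most $l+2$ variables. By [K], $\sum_i\dim H^i(P_w)_y\le c_2(n,l)$.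

**Step 2: pass from $P_w$ to $A_w$.** For $j>0$, ${}^pH^j(P_w)\in\mathcal K$ is a lisse sheaf shifted by $d$, of rank equal to its length $\ell_j$. For $y$ in a dense open set on which $A_w$ too is a lisse sheaf shifted by $d$, ${}^pH^j(P_w)$ contributes to $(P_w)_y$ in degree $j-d$ only, and $\ell_j=\dim H^{j-d}(P_w)_y$. So $\sum_{j>0}\ell_j\le c_2$. From the triangle $A_w\to P_w\to\tau^{\ge1}P_w$ we get $\sum_i\dim H^i(A_w)_y\le2c_2$ for all $y$.

**Step 3: global cohomology.** Up to twist $R\Gamma_c(T,P_w)=R\Gamma_c(C)^{\otimes l}[l]$ has total dimension $n^l$, and $R\Gamma_c(T,\overline{\mathbb Q}_\ell)$ has total dimension $2^d$. The same triangle gives $\sum_i\dim H^i_c(T,A_w)\le n^l+2^dc_2$. $\square$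

## 10. From the stalk at $1$ to Theorems 1 and 2

Assume $q\ge2n+1$, so that $\mathrm{TR}(k)\ne\emptyset$. Let $|\lambda|=r$, $|\mu|=s$, $l=r+s$, $w=(+^r,-^s)$, and let $\sigma\in\mathfrak S_r\times\mathfrak S_s$ have cycle types $(\lambda,\mu)$. It acts on $P_w$, hence on $A_w$ and $G_w$, over $k$.

**Step 1: moments as stalk traces.** For $\chi\neq1$ put $a(\chi)=\mathrm{Tr}(\mathrm{Frob}_k\,\sigma|\omega_\chi(A_w))$. By (5.2), (4.1) and the bound on the eigenvalues of $\Theta_\chi$,
$$a(\chi)=p_\lambda(\Theta_\chi)p_\mu(\Theta_{\bar\chi}),\qquad|a(\chi)|\le N^l,\tag{10.1}$$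
and $a(\chi)=p_\lambda(\theta_{k,f,\chi})\overline{p_\mu(\theta_{k,f,\chi})}$ for $\chi\in\mathrm{TR}(k)$. Let $a(1)$ be the alternating trace of $\mathrm{Frob}_k\,\sigma$ on $R\Gamma_c(T_{\bar k},A_w)$. By fact 3 of Section 4, $\dim\mathrm{supp}\,H^{-j}(A_w)\le j$, so $H^a_c(T,H^{-j}(A_w))=0$ for $a>2j$, and a nonzero contribution has total degree $\le j\le d$. So $H^i_c(T_{\bar k},A_w)=0$ for $i>d$. It has weights $\le i$, because $A_w$ has weight $\le0$. Since $\sigma$ has finite order and commutes with Frobenius, Lemma 12 gives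
$$|a(1)|\le c_1q^{d/2}.\tag{10.2}$$
Decompose $A_w$ into $\sigma$-eigenobjects and apply the Lefschetz trace formula: $a(\chi)=\sum_{z\in T(k)}\chi(z)\mathrm{Tr}(\mathrm{Frob}_k\,\sigma|(A_w)_z)$ for all $\chi$. By orthogonality, for $y\in T(k)$,
$$\sum_\chi\bar\chi(y)a(\chi)=\#T(k)\,\mathrm{Tr}(\mathrm{Frob}_k\,\sigma\mid(A_w)_y).\tag{10.3}$$

**Step 2: isolate the weight-$0$ part of the stalk.** $H^{-i}(A_w)_y$ has weights $\le-i$ and vanishes for $i<0$. By Lemma 12 the terms with $i\ge1$ contribute at most $c_1q^{-1/2}$ in total. For $i=0$ the sequence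
$$H^0(A_w')_y\to H^0(A_w)_y\to H^0(G_w)_y\to H^1(A_w')_y=0$$
is exact. Since $A'_w$ has weight $\le-1$, the image of the first map has weights $\le-1$, and it contributes at most $c_1q^{-1/2}$. By fact 3, $H^0(G_w)_y$ is the multiplicity space of $\delta_y$ in the geometrically semisimple $G_w$. It is $D_w$ for $y=1$, and $0$ for $y\ne1$ by Corollary 11.

**Step 3: the trace on $D_w$ is the Haar integral.** By Corollary 11, with $V=\overline{\mathbb Q}_\ell^N$,
$$\mathrm{Tr}(\mathrm{Frob}_k\,\sigma|D_w)=\mathrm{Tr}\big(\sigma\mid(V^{\otimes r}\otimes V^{\vee\otimes s})^{GL(V)}\big)=\int_{U(N)}p_\lambda(g)\overline{p_\mu(g)}\,dg=:h.$$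
For the middle equality: via $\iota$, invariants of $GL(V)$ are invariants of $U(N)$, the projector onto them is $\int g\,dg$, and $\mathrm{Tr}(g\sigma)=p_\lambda(g)\overline{p_\mu(g)}$ as in (4.1). Hence, for $y\in T(k)$,
$$\mathrm{Tr}(\mathrm{Frob}_k\,\sigma|(A_w)_y)=h\cdot\mathbf 1_{y=1}+O_{n,l}(q^{-1/2}).\tag{10.4}$$

**Step 4: conclusion of Theorem 1.** Take $y=1$ in (10.3). Removing $\chi=1$ costs at most $c_1q^{d/2}=O(\#T(k)q^{-1})$, since $\#T(k)\ge(q-1)^d$ and $d/2\le d-1$. Removing the other $\chi\notin\mathrm{TR}(k)$, at most $n\#T(k)/(q-1)$ of them, costs at most $N^l$ each. So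
$$\sum_{\chi\in\mathrm{TR}(k)}p_\lambda(\theta_{k,f,\chi})\overline{p_\mu(\theta_{k,f,\chi})}=\#T(k)\big(h+O_{n,\lambda,\mu}(q^{-1/2})\big).$$
Dividing by $\#\mathrm{TR}(k)$ and using (2.2) and $|h|\le N^l$ proves Theorem 1. By Section 3 this proves Conjecture 6.3. $\blacksquare$

**Step 5: Theorem 2(a).** *We detect the condition $\chi|_H=\eta$ by summing (10.3) over $y\in H$.* The hypothesis $\#H\le(q-1)/(2n)$ forces $q\ge2n+1$. By (10.3) and (10.4),
$$\sum_{\chi|_H=\eta}a(\chi)=\frac1{\#H}\sum_{y\in H}\eta(y)\sum_\chi\bar\chi(y)a(\chi)=\frac{\#T(k)}{\#H}\big(h+O(\#H\,q^{-1/2})\big).$$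
The $\chi\notin\mathrm{TR}(k)$ contribute $O(\#T(k)/q)$, including $|a(1)|\le c_1q^{d/2}$. There are $\#T(k)/\#H$ characters with $\chi|_H=\eta$, so the number of those in $\mathrm{TR}(k)$ is $\frac{\#T(k)}{\#H}(1+O(\#H/q))$. It is at least
$$\frac{\#T(k)}{\#H}-\frac{n\,\#T(k)}{q-1}\ge\frac{\#T(k)}{2\#H},$$
because $n/(q-1)\le1/(2\#H)$. Dividing gives the claim. Part (b) was proved as (2.6). $\blacksquare$
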